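\title{Symmetric migration of length-penalized elastic flows}

\begin{abstract}
We consider the $L^2$-gradient flow of $\int(k^2+\lambda)\,ds$ for open planar curves with endpoints fixed at $(0,0)$ and $(\ell,0)$ and with vanishing curvature at the endpoints. For all $\lambda>0$ and $\ell>0$ we construct a smooth solution which is symmetric about the perpendicular bisector of the endpoints, lies in the upper half-plane for small times and lies in the lower half-plane for large times. Symmetry freezes the tangent direction at the midpoint of the curve. When this direction points backward, the segment is excluded as a limit, and an upper and a lower loop are separated by an energy barrier. We find a curve in the upper half-plane on the lower loop's side of the barrier, with energy below it, and we describe an explicit basin of attraction of the lower loop.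
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\gamma$ be a regular planar curve with arclength parameter $s$, length $L$, unit tangent $T=(\cos\theta,\sin\theta)$, unit normal $N=RT$, where $R$ is the rotation by $+\pi/2$, and signed curvature $k=\theta_s$. Fix constants $\lambda>0$ and $\ell>0$. The bending energy $\int k^2\,ds$ measures how much the curve turns and how sharply; it decreases under dilation, and the penalized energy
\[
E(\gamma)=\int_\gamma(k^2+\lambda)\,ds
\]
balances this by charging for length. The \emph{length-penalized elastic flow} is the $L^2(ds)$-gradient flow of $E$: a family of curves whose normal velocity $V=\langle\gamma_t,N\rangle$ is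
\begin{equation}\label{eq:flow}
V=-2k_{ss}-k^3+\lambda k .
\end{equation}
We consider open curves under the \emph{natural boundary condition}
\begin{equation}\label{eq:nbc}
\gamma(0,t)=(0,0),\qquad\gamma(1,t)=(\ell,0),\qquad k(0,t)=k(1,t)=0 ,
\end{equation}
in which the endpoints are fixed and the end tangents are free. Throughout, a \emph{flow} is a map $\gamma\in C^\infty([0,1]\times[0,\infty);\mathbf R^2)$ such that each $\gamma(\cdot,t)$ is regular and \eqref{eq:flow}, \eqref{eq:nbc} hold. A flow is \emph{migrating} if there are times $0<t_0<t_1$ with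
\[
\gamma((0,1)\times[0,t_0])\subset\{y>0\},\qquad \gamma((0,1)\times[t_1,\infty))\subset\{y<0\}.
\]
Let $S(x,y)=(\ell-x,y)$. A curve is \emph{symmetric} if $\gamma(1-\cdot)=S\gamma(\cdot)$ up to an orientation-preserving reparametrization; in arclength this reads $\gamma(L-s)=S\gamma(s)$. A flow is symmetric if $\gamma(\cdot,t)$ is symmetric for every $t\ge0$.

Migration is a strong failure of the maximum principle. For the second-order flow $V=k$ the height satisfies $y_t=y_{ss}$ up to a transport term, so a curve with endpoints on the $x$-axis never leaves a closed half-plane in which it starts. Equation \eqref{eq:flow} is of fourth order, and this argument is lost. For the length-preserving elastic flow, in which $\lambda$ is replaced by the time-dependent multiplier that keeps $L$ constant, it is known (Kemmochi--M., as recorded in \cite{problem}) that there is $c\in(0,1]$ such that for any $L>0$ and $\ell\in(0,cL)$ there is a migrating flow of length $L$ under \eqref{eq:nbc}. It is conjectured in \cite{problem} that migration also occurs with length penalization and symmetry: for some $\lambda>0$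 and $\ell>0$ there is a symmetric migrating solution of \eqref{eq:flow}, \eqref{eq:nbc}.

The simplest case points the other way. A length constraint $L>\ell$ keeps the curve away from the segment joining the endpoints, whereas for the penalized flow the segment is an equilibrium and, since $E\ge\lambda L\ge\lambda\ell$, the global minimizer. For graphs $y(x,t)$ near the segment, $k\approx y_{xx}$ and $V\approx y_t$, so the linearized problem is $y_t=-2y_{xxxx}+\lambda y_{xx}$ with $y=y_{xx}=0$ at $x=0,\ell$. Its solutions are $\sum_j a_je^{-r_jt}\sin(j\pi x/\ell)$ with $r_j=2(j\pi/\ell)^4+\lambda(j\pi/\ell)^2$. If $y(\cdot,0)>0$ then $a_1>0$, and since $|\sin jz|\le j\sin z$ on $[0,\pi]$ the first mode dominates for large $t$: the solution is eventually positive and does not migrate. A migrating flow should therefore be sought far from the segment, and it has to be prevented from falling onto it. Symmetry, which looks like an additional restriction, does exactly this.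

\begin{theorem}\label{thm:main}
For all $\lambda>0$ and $\ell>0$ there is a smooth length-penalized elastic flow subject to \eqref{eq:nbc} which is symmetric for all $t\ge0$ and migrating.
\end{theorem}

The proof gives more. Theorem~\ref{thm:full} describes an explicit set of initial curves from which the flow converges to a one-loop elastica $\gamma^-$ in the lower half-plane, and lists the possible limit energies of a class of symmetric flows.

The argument runs as follows. The tangent of a symmetric curve at its midpoint is horizontal, so along a symmetric flow it is constant in time. Suppose it is $-\mathbf e_1=(-1,0)$, and lift the tangent angle so that it equals $-\pi$ at the midpoint. The segment can no longer be a limit, and the relevant equilibria are an upper loop $\gamma^+$ and a lower loop $\gamma^-$ (Figure~\ref{fig:curves}). They are told apart by the lifted angle at the starting point: $\theta(0)<-\pi$ for $\gamma^+$ and $\theta(0)>-\pi$ for $\gamma^-$. A curve with $\theta(0)=-\pi$ has large energy, so a flow of smaller energy never changes sides. The side is a matter of how the curve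 turns, and not of where it lies. It remains to find a curve which lies in $\{y>0\}$, turns like the lower loop, and has energy below the barrier.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\begin{scope}[yscale=-1]
\draw[gray] (-0.5,0)--(1.7,0);
\draw[thick] plot[smooth] coordinates {(0,0) (0.441,-0.296) (0.791,-0.587) (1.032,-0.868) (1.179,-1.135) (1.259,-1.604) (1.141,-1.965) (0.9,-2.192) (0.6,-2.269) (0.3,-2.192) (0.059,-1.965) (-0.059,-1.604) (0.021,-1.135) (0.168,-0.868) (0.409,-0.587) (0.759,-0.296) (1.2,0)};
\draw[->,very thick] (0.66,-2.269)--(0.52,-2.269);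
\fill (0,0) circle (0.04) (1.2,0) circle (0.04);
\end{scope}
\node at (0.6,-0.4) {$\gamma^+$};
\begin{scope}[shift={(3.6,0)}]
\draw[gray] (-1.3,0)--(2.5,0);
\draw[thick] (0,0) -- plot[smooth] coordinates {(0.037,0.247) (0.087,0.553) (0.153,0.833) (0.356,1.27) (0.63,1.528) (0.979,1.628)} -- plot[smooth] coordinates {(1.792,1.628) (2.015,1.585) (2.228,1.433) (2.347,1.2) (2.346,0.922) (2.205,0.642) (1.909,0.41) (1.447,0.274) (1.16,0.251) (0.85,0.247)} -- (0.6,0.247);
\begin{scope}[shift={(1.2,0)},xscale=-1]
\draw[thick,dashed] (0,0) -- plot[smooth] coordinates {(0.037,0.247) (0.087,0.553) (0.153,0.833) (0.356,1.27) (0.63,1.528) (0.979,1.628)} -- plot[smooth] coordinates {(1.792,1.628) (2.015,1.585) (2.228,1.433) (2.347,1.2) (2.346,0.922) (2.205,0.642) (1.909,0.41) (1.447,0.274) (1.16,0.251) (0.85,0.247)} -- (0.6,0.247);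
\end{scope}
\draw[->,very thick] (0.72,0.247)--(0.56,0.247);
\fill (0,0) circle (0.04) (1.2,0) circle (0.04);
\node at (0.6,-0.4) {$\gamma_0$};
\end{scope}
\begin{scope}[shift={(7.2,0)}]
\draw[gray] (-0.5,0)--(1.7,0);
\draw[thick] plot[smooth] coordinates {(0,0) (0.441,-0.296) (0.791,-0.587) (1.032,-0.868) (1.179,-1.135) (1.259,-1.604) (1.141,-1.965) (0.9,-2.192) (0.6,-2.269) (0.3,-2.192) (0.059,-1.965) (-0.059,-1.604) (0.021,-1.135) (0.168,-0.868) (0.409,-0.587) (0.759,-0.296) (1.2,0)};
\draw[->,very thick] (0.66,-2.269)--(0.52,-2.269);
\fill (0,0) circle (0.04) (1.2,0) circle (0.04);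
\node at (0.6,0.4) {$\gamma^-$};
\end{scope}
\end{tikzpicture}
\caption{Three symmetric curves from $(0,0)$ (left dot) to $(\ell,0)$ (right dot), drawn schematically. At its midpoint (arrow) each curve runs to the left. The upper loop $\gamma^+$ turns counterclockwise and the lower loop $\gamma^-$ clockwise. The initial curve $\gamma_0$ (first half solid, second half dashed) lies above the axis like $\gamma^+$ but turns clockwise like $\gamma^-$; the elastic flow carries it to $\gamma^-$.}
\label{fig:curves}
\end{figure}

Section~\ref{sec:flow} collects what is needed about the flow. Section~\ref{sec:long} reduces symmetric curves to half curves and computes the barrier by hand when the endpoints are far apart. Section~\ref{sec:pendulum} computes the energies of all critical half curves, Section~\ref{sec:barrier} compares the barrier with the initial curve, Sections~\ref{sec:min} and~\ref{sec:limits} identify the limit, and Section~\ref{sec:proof} completes the proof. The uniqueness statement that propagates symmetry is proved in Section~\ref{sec:unique}.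

\section{The flow and the frozen midpoint angle}\label{sec:flow}

The following existence theorem is the only result on the flow that we quote.

\begin{theorem}[Global existence \cite{DP}]\label{thm:exist}
Let $\lambda>0$, and let $\gamma_0$ be a smooth regular curve from $(0,0)$ to $(\ell,0)$, parametrized with constant speed on $[0,1]$ and straight near both endpoints. Then there is a flow with $\gamma(\cdot,0)=\gamma_0$.
\end{theorem}

This is the case $\zeta=0$ of \cite{DP}, for the functional $\int(\frac12k^2+\frac\lambda2)\,ds$, with time rescaled by a factor $2$; see also \cite{NO} and \cite{MPP}. For such $\gamma_0$ the velocity $V$ and all derivatives of order at least two vanish near the ends, so the compatibility conditions of all orders hold.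

\subsection*{Energy identity}
Write $\gamma_t=VN+\tau T$. Differentiating $|\gamma_u|$ and $T=\gamma_s$ in time at fixed $u$ gives $(ds)_t=(\tau_s-kV)\,ds$, the commutation rule $\partial_t\partial_s=\partial_s\partial_t+(kV-\tau_s)\partial_s$, and $\theta_t=V_s+\tau k$; hence $k_t=V_{ss}+k^2V+\tau k_s$. The terms with $\tau$ combine to the derivative of $(k^2+\lambda)\tau$, and two integrations by parts give
\[
\frac{d}{dt}E=\int(2k_{ss}+k^3-\lambda k)V\,ds+\Big[2kV_s-2k_sV+(k^2+\lambda)\tau\Big]_0^L .
\]
At the fixed endpoints $V=\tau=0$, and the remaining term $2kV_s$ vanishes because $k=0$; this is the sense in which \eqref{eq:nbc} is natural. Thus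
\begin{equation}\label{eq:energy}
\frac{d}{dt}E(\gamma(\cdot,t))=-\int V^2\,ds .
\end{equation}
In particular $E$ is nonincreasing along a flow and has a limit as $t\to\infty$.

\subsection*{Symmetry}
Equation \eqref{eq:flow} prescribes only the normal velocity, so uniqueness can hold only up to reparametrization.

\begin{proposition}\label{prop:unique}
Two flows whose initial curves agree up to orientation-preserving reparametrization agree up to such reparametrization at every time.
\end{proposition}

The proof is in Section~\ref{sec:unique}.

\begin{lemma}\label{lem:sym}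
A flow with symmetric initial curve is symmetric.
\end{lemma}

\begin{proof}
Let $\tilde\gamma(u,t)=S\gamma(1-u,t)$, and let $S_0=\operatorname{diag}(-1,1)$ be the linear part of $S$. At corresponding points $\tilde T=-S_0T=(\cos\theta,-\sin\theta)$, so $\tilde\theta(s)=-\theta(L-s)$ is a tangent angle and $\tilde k(s)=k(L-s)$, $\tilde k_{ss}(s)=k_{ss}(L-s)$. Since $RS_0=-S_0R$, we have $\tilde N=S_0N$, so $\tilde V=\langle S_0\gamma_t,S_0N\rangle=V$. Finally $S$ exchanges the endpoints. Hence $\tilde\gamma$ is a flow with the same initial curve as $\gamma$ up to reparametrization, and Proposition~\ref{prop:unique} applies.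
\end{proof}

For a flow, let $\theta(s,t)$, $0\le s\le L(t)$, be a lift of the tangent angle that is continuous in $(s,t)$; it exists because the domain is simply connected, and it is unique up to a constant in $2\pi\mathbf Z$.

\begin{lemma}\label{lem:frozen}
Along a symmetric flow the midpoint tangent $T(L(t)/2,t)$ equals $\pm\mathbf e_1$ and is constant in time. If it is $-\mathbf e_1$, the lift can be chosen so that for all $t$
\begin{equation}\label{eq:frozen}
\theta(L-s,t)=-2\pi-\theta(s,t),\qquad\theta(L/2,t)=-\pi,\qquad\int_0^{L/2}\cos\theta\,ds=\frac\ell2 .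
\end{equation}
\end{lemma}

\begin{proof}
Differentiating $\gamma(L-s)=S\gamma(s)$ gives $T(L-s)=(\cos\theta(s),-\sin\theta(s))$. So $\theta(L-s,t)+\theta(s,t)$ is a continuous function with values in $2\pi\mathbf Z$, hence a constant $2\pi m$, and $\theta(L/2,t)=\pi m$. If $m$ is odd we shift the lift so that $m=-1$. The last identity holds because $\cos\theta$ is even about $L/2$ and $\int_0^L\cos\theta\,ds=\ell$.
\end{proof}

\section{Half curves, and the mechanism for a long chord}\label{sec:long}

By \eqref{eq:frozen} a symmetric curve with midpoint angle $-\pi$ is determined by its angle function on the first half. For $a>0$ let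
\[
\mathcal H_a=\Big\{(h,\theta):\ h>0,\ \theta\in H^1(0,h),\ \theta(h)=-\pi,\ \int_0^h\cos\theta\,ds=a\Big\}
\]
be the set of \emph{half curves} with horizontal displacement $a$, and put $E(h,\theta)=\int_0^h(\theta_s^2+\lambda)\,ds$. Conversely, let $(h,\theta)\in\mathcal H_{\ell/2}$, extend $\theta$ to $[0,2h]$ by $\theta(2h-s)=-2\pi-\theta(s)$, and set $\gamma(s)=\int_0^s(\cos\theta,\sin\theta)$. Since $\cos\theta$ is even and $\sin\theta$ is odd about $h$, the curve $\gamma$ runs from $(0,0)$ to $(\ell,0)$ and is symmetric, and its energy is $2E(h,\theta)$. We call it the \emph{double} of $(h,\theta)$. The vertical displacement of a half curve is unconstrained; this is the simplification that symmetry buys.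

The half curves on the frontier between the two sides have $\theta(0)=-\pi$, and the least energy among them is
\begin{equation}\label{eq:M}
M(a)=\inf\{E(h,\theta):\ (h,\theta)\in\mathcal H_a,\ \theta(0)=-\pi\}.
\end{equation}
Energies are best measured relative to a segment with the same displacement. The \emph{excess} of $(h,\theta)\in\mathcal H_a$ is
\[
E(h,\theta)-\lambda a=\int_0^h\big(\theta_s^2+\lambda(1-\cos\theta)\big)\,ds=\int_0^h\big(\theta_s^2+2\lambda\sin^2\tfrac\theta2\big)\,ds .
\]
A straight piece in the direction $+\mathbf e_1$ has no excess; turning and running in any other direction cost.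

For large $a$ the levels can be found by hand. This computation is not used in the proof, but it shows every ingredient. On an interval $[s_1,s_2]$ the inequality $A^2+B^2\ge2|AB|$ gives
\begin{equation}\label{eq:MM}
\int_{s_1}^{s_2}\big(\theta_s^2+2\lambda\sin^2\tfrac\theta2\big)\,ds\ \ge\ 2\sqrt{2\lambda}\,\Big|\int_{\theta(s_1)}^{\theta(s_2)}\big|\sin\tfrac\phi2\big|\,d\phi\Big| ,
\end{equation}
with equality for monotone $\theta$ with $|\theta_s|=\sqrt{2\lambda}\,|\sin\frac\theta2|$; we call such functions \emph{optimal transitions}. Put $\omega=4\sqrt{2\lambda}$. By \eqref{eq:MM}, passing between $-\pi$ and one of the angles $-\delta$, $-2\pi+\delta$ costs at least $\omega\cos(\delta/2)$.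

\begin{example}[The barrier for a long chord]\label{ex:long}
Fix $\delta\in(0,\pi)$ and let $(h,\theta)\in\mathcal H_a$. If $\theta$ stays in $(-2\pi+\delta,-\delta)$, then $\sin^2(\theta/2)\ge\sin^2(\delta/2)$ and $h\ge a$, so the excess is at least $2\lambda a\sin^2(\delta/2)$. Otherwise $\theta$ reaches $-\delta$ or $-2\pi+\delta$ and has to return to $-\pi$, which costs $\omega\cos(\delta/2)$; if also $\theta(0)=-\pi$, the price is paid twice. Letting $a\to\infty$ and then $\delta\to0$ we obtain
\[
\liminf_{a\to\infty}\ \inf_{\mathcal H_a}(E-\lambda a)\ge\omega,\qquad\liminf_{a\to\infty}\,(M(a)-\lambda a)\ge2\omega .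
\]
Two optimal transitions, of infinite length, have excess exactly $\omega$. One decreases from $0$ to $-\pi$; there $y_s=\sin\theta<0$, and it is the limiting form of half a lower loop. The other increases from $-2\pi$ to $-\pi$; there $\sin\theta>0$, and it corresponds to the upper loop. To deform one into the other, $\theta(0)$ must cross $-\pi$, where the excess doubles.
\end{example}

We now want a half curve in $\{y>0\}$ with $\theta(0)>-\pi$ and excess below $2\omega$. Let it leave the origin at an angle $\beta\in(0,\pi]$. The first attempt joins two optimal transitions, from $\beta$ down to $0$ and from $0$ down to $-\pi$, with total excess $\omega(1-\cos\frac\beta2)+\omega$. Along the first, the height increases by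
\[
\int_0^\beta\frac{\sin\phi}{\sqrt{2\lambda}\,\sin(\phi/2)}\,d\phi=\frac{4}{\sqrt{2\lambda}}\sin\frac\beta2 ,
\]
and along the second it decreases by $4/\sqrt{2\lambda}$. The final height is nonnegative only for $\beta=\pi$, where the excess is $2\omega$. The attempt ties with the barrier and proves nothing.

The remedy is to separate the two tasks of turning and of covering the distance. Take a \emph{closed} teardrop. Its displacement is zero, so its excess equals its energy and does not change under rotation. Rotate it so that it ends in the direction $-\mathbf e_1$ and lies above the axis, cut it where its tangent is $+\mathbf e_1$, and insert a horizontal segment of length $a$, which has no excess. Half of the figure-eight elastica is such a teardrop, and its energy $e_*$ is less than $2\omega$ (Lemma~\ref{lem:swing}). For moderate $a$ the estimate of Example~\ref{ex:long} is too weak, and we need the inequality $M(a)-\lambda a>e_*$ for every $a>0$. This requires the exact energies of critical half curves.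

\section{Pendulum swings}\label{sec:pendulum}

Critical points of $E$ on $\mathcal H_a$ (Lemma~\ref{lem:direct}) and equilibria of the flow (Lemma~\ref{lem:limit}) satisfy, for a multiplier $\mu\in\mathbf R$, the pair of equations
\begin{equation}\label{eq:pend}
2\theta_{ss}=\mu\sin\theta,\qquad\theta_s^2=\lambda-\mu\cos\theta .
\end{equation}
The first is the pendulum equation, and the second fixes the value of its first integral. Every multiple of $\pi$ is a constant solution of the first equation, so a solution with $\theta(s_0)\in\pi\mathbf Z$ and $\theta_s(s_0)=0$ is constant.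

\subsection*{The oscillation}
Let $\mu>\lambda$ and define $\varepsilon\in(0,\pi/2)$, $p\in(1/\sqrt2,1)$ and $\alpha>0$ by
\[
\cos\varepsilon=\lambda/\mu,\qquad p=\cos(\varepsilon/2),\qquad\mu=2\alpha^2 .
\]
Then $\mu=\lambda/(2p^2-1)$ and $\lambda+\mu=4\alpha^2p^2$; as $p$ increases from $1/\sqrt2$ to $1$, the multiplier $\mu$ decreases from $\infty$ to $\lambda$. Let $\Delta(\psi)=\sqrt{1-p^2\sin^2\psi}$, let $\psi(s)$ solve $\psi_s=\alpha\Delta(\psi)$, and put
\begin{equation}\label{eq:osc}
\theta=-\pi+\varphi,\qquad\varphi=2\arcsin(p\sin\psi).
\end{equation}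
Then $\sin\frac\varphi2=p\sin\psi$ and $\cos\frac\varphi2=\Delta$, so
\[
\theta_s=2\alpha p\cos\psi,\qquad\theta_{ss}=-2\alpha^2p\sin\psi\,\Delta=-\alpha^2\sin\varphi=\tfrac\mu2\sin\theta,\qquad\cos\theta=1-2\Delta^2,
\]
and $\lambda-\mu\cos\theta=\lambda+\mu-2\mu p^2\sin^2\psi=4\alpha^2p^2\cos^2\psi=\theta_s^2$. So \eqref{eq:osc} solves \eqref{eq:pend}. It oscillates between the \emph{turning points} $-2\pi+\varepsilon$ and $-\varepsilon$, attained when $\cos\psi=0$, through the \emph{center} $-\pi$, attained when $\sin\psi=0$. Conversely, every solution of \eqref{eq:pend} with values in $[-2\pi+\varepsilon,-\varepsilon]$ has this form: at one point $s_0$ the second equation lets us choose $\psi(s_0)$ with $p\sin\psi=\sin\frac\varphi2$ and $2\alpha p\cos\psi=\theta_s$, and the initial value problem for the first equation has a unique solution.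

A \emph{quarter swing} is the part with $\psi\in[j\frac\pi2,(j+1)\frac\pi2]$, and a \emph{half swing} runs from one turning point to the next. Let $\Lambda(p)$, $D(p)$, $e(p)$ be the length, the displacement $\int\cos\theta\,ds$ and the energy $\int(\theta_s^2+\lambda)\,ds$ of a half swing, and let $\xi(p)=e(p)-\lambda D(p)$ be its excess. Since $ds=d\psi/(\alpha\Delta)$ and the integrands are functions of $\sin^2\psi$, every quarter swing contributes one half of each quantity. With the complete elliptic integrals of modulus $p$,
\[
\mathsf K(p)=\int_0^{\pi/2}\frac{d\psi}{\Delta},\qquad\mathsf E(p)=\int_0^{\pi/2}\Delta\,d\psi ,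
\]
and with $2/\alpha=2\sqrt{2/\lambda}\,\sqrt{2p^2-1}$, we find $\Lambda=\frac2\alpha\mathsf K$ and
\begin{equation}\label{eq:D}
D(p)=\tfrac2\alpha(\mathsf K-2\mathsf E)=2\sqrt{2/\lambda}\,\sqrt{2p^2-1}\,(\mathsf K-2\mathsf E).
\end{equation}
The second equation of \eqref{eq:pend} gives $e=2\lambda\Lambda-\mu D$, hence $\xi=2\lambda\Lambda-(\lambda+\mu)D=8\alpha[(2p^2-1)\mathsf K-p^2(\mathsf K-2\mathsf E)]$, that is
\begin{equation}\label{eq:xi}
\xi(p)=4\sqrt{2\lambda}\;\frac{2p^2\mathsf E-(1-p^2)\mathsf K}{\sqrt{2p^2-1}} .
\end{equation}

\begin{lemma}\label{lem:swing}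
\begin{enumerate}
\item[(a)] There is a unique $p_*\in(0,1)$ with $\mathsf K(p_*)=2\mathsf E(p_*)$, and $p_*>1/\sqrt2$. We have $D(p)>0$ if and only if $p>p_*$, and $D$ is an increasing bijection from $(p_*,1)$ onto $(0,\infty)$.
\item[(b)] $e_*:=e(p_*)=\xi(p_*)=8\sqrt{2\lambda}\,\mathsf E(p_*)\sqrt{2p_*^2-1}>0$.
\item[(c)] $\xi(p)>e_*$ for $p\in(p_*,1)$, and $e_*<2\omega$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The integrand of $\mathsf K-2\mathsf E=\int_0^{\pi/2}(\Delta^{-1}-2\Delta)\,d\psi$ increases strictly in $p$ for $\psi>0$. As $p\uparrow1$, $\mathsf K\uparrow\int_0^{\pi/2}d\psi/\cos\psi=\infty$ while $\mathsf E\le\pi/2$. At $p=1/\sqrt2$ we have $1-2\Delta^2=-\cos^2\psi$, so $\mathsf K-2\mathsf E=-\int_0^{\pi/2}\cos^2\psi\,\Delta^{-1}d\psi<0$. This gives $p_*$ and the sign of $D$. On $(p_*,1)$, \eqref{eq:D} is a product of positive, continuous, increasing functions, with limits $0$ and $\infty$ at the ends.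

(b) Insert $\mathsf K=2\mathsf E$ in \eqref{eq:xi}; $e=\xi$ because $D(p_*)=0$.

(c) Regard $\Lambda$, $D$, $e$, $\xi$ as functions of $\mu\in(\lambda,\infty)$, and let $\mu_*$ correspond to $p_*$, so that $D>0$ on $(\lambda,\mu_*)$. The useful quantity is $W=e-\mu D$. By \eqref{eq:pend}, $W=\int2\theta_s^2\,ds$ over a half swing, on which $\theta$ is monotone and $ds=|d\theta|/\sqrt{\lambda-\mu\cos\theta}$. Therefore
\[
W(\mu)=2\int_{-2\pi}^0\sqrt{(\lambda-\mu\cos\theta)_+}\,d\theta ,\qquad D(\mu)=\int_{-2\pi+\varepsilon}^{-\varepsilon}\frac{\cos\theta\,d\theta}{\sqrt{\lambda-\mu\cos\theta}} .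
\]
For fixed $\theta$ the function $\nu\mapsto2\sqrt{(\lambda-\nu\cos\theta)_+}$ is absolutely continuous, with derivative $-\cos\theta/\sqrt{\lambda-\nu\cos\theta}$ where $\lambda-\nu\cos\theta>0$ and $0$ where $\lambda-\nu\cos\theta<0$. For $\lambda<\mu\le\mu_*$ the absolute value of this derivative has integral at most $\int_\mu^{\mu_*}\Lambda\,d\nu<\infty$ over $(-2\pi,0)\times(\mu,\mu_*)$, so Fubini's theorem gives $W(\mu)-W(\mu_*)=\int_\mu^{\mu_*}D\,d\nu$. Since $W(\mu_*)=e_*$ and $\xi=W+(\mu-\lambda)D$,
\[
\xi-e_*=\int_\mu^{\mu_*}D\,d\nu+(\mu-\lambda)D(\mu)>0\qquad(\lambda<\mu<\mu_*).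
\]
The same identity shows that $W$ is strictly decreasing on $(\lambda,\mu_*]$, and its limit as $\mu\downarrow\lambda$ is $2\sqrt{2\lambda}\int_{-2\pi}^0|\sin\frac\theta2|\,d\theta=2\omega$. Hence $e_*<2\omega$.
\end{proof}

\subsection*{Counting quarter swings}
The next lemma turns every critical half curve into an integer $n$ and a modulus $p>p_*$, with excess more than $ne_*/2$.

\begin{lemma}\label{lem:count}
Let $a>0$, and let $(h,\theta)\in\mathcal H_a$ with $\theta\in C^2[0,h]$ solve \eqref{eq:pend} for some $\mu\in\mathbf R$. Assume either \emph{(i)} $\theta_s(0)=0$ or \emph{(ii)} $\theta(0)=-\pi$. Then $\mu>\lambda$, and $\theta$ consists of $n\ge1$ consecutive quarter swings, where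
\[
p>p_*,\qquad nD(p)=2a,\qquad E(h,\theta)-\lambda a=\tfrac n2\,\xi(p)>\tfrac n2\,e_* .
\]
In case \emph{(i)}, $n$ is odd and $\theta(0)\in\{-\varepsilon,-2\pi+\varepsilon\}$. In case \emph{(ii)}, $n$ is even.
\end{lemma}

\begin{proof}
There is $s_0$ with $\theta_s(s_0)=0$: take $s_0=0$ in case (i), and use Rolle's theorem in case (ii). There $\lambda=\mu\cos\theta(s_0)$, so $|\mu|\ge\lambda$. At $s=h$ we have $\lambda+\mu=\theta_s(h)^2\ge0$. So $\mu=-\lambda$ or $\mu\ge\lambda$. If $\mu=-\lambda$, then $\theta_s(h)=0$ and $\theta\equiv-\pi$, contradicting $a>0$. If $\mu=\lambda$, then $\cos\theta(s_0)=1$ and $\theta$ is a constant in $2\pi\mathbf Z$, contradicting $\theta(h)=-\pi$. Hence $\mu>\lambda$. The second equation of \eqref{eq:pend} forces $\cos\theta\le\cos\varepsilon$, and by continuity $\theta$ stays in the interval $[-2\pi+\varepsilon,-\varepsilon]$ containing $\theta(h)$. So $\theta$ has the form \eqref{eq:osc}, with $\psi$ strictly increasing, $\psi(h)\in\pi\mathbf Z$, and $\psi(0)\in\frac\pi2+\pi\mathbf Z$ in case (i), $\psi(0)\in\pi\mathbf Z$ in case (ii). Then $n=2(\psi(h)-\psi(0))/\pi$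 has the stated parity, $a=nD(p)/2$ and $E=ne(p)/2$. Since $a>0$, Lemma~\ref{lem:swing} gives $p>p_*$ and $\xi(p)>e_*$.
\end{proof}

\subsection*{The lower loop and the teardrop}
Consider the half swing that decreases from $-\varepsilon$ to $-2\pi+\varepsilon$, that is $\psi\in[\frac\pi2,\frac{3\pi}2]$, and the curve $(x,y)$ with this tangent angle starting at the origin. Since $y_s=\sin\theta=\frac2\mu\theta_{ss}$ and $\theta_s(0)=0$,
\begin{equation}\label{eq:height}
y=\tfrac2\mu\,\theta_s ,
\end{equation}
so $y<0$ inside, and the curve ends at $(D(p),0)$. Two values of $p$ matter.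

Let $p_\ell\in(p_*,1)$ be the solution of $D(p)=\ell$. The corresponding angle function $\theta^-$ on $[0,L^-]$, $L^-=\Lambda(p_\ell)$, defines the \emph{lower loop} $\gamma^-$, a one-loop elastica from $(0,0)$ to $(\ell,0)$ that lies in $\{y<0\}$ except for its endpoints. Its first quarter swing $(L^-/2,\theta^-)$ belongs to $\mathcal H_{\ell/2}$, and $\gamma^-$ is its double, because $\psi\mapsto2\pi-\psi$ sends $\varphi$ to $-\varphi$. We write $E^-=E(\gamma^-)=\lambda\ell+\xi(p_\ell)$. In Lemma~\ref{lem:count} with $a=\ell/2$, the conditions $n=1$ and $\theta(0)=-\varepsilon$ single out $(L^-/2,\theta^-)$. The other case with $n=1$ is the upper loop $\gamma^+$, the mirror image of $\gamma^-$ in the $x$-axis.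

For $p=p_*$ the curve is closed; it is the \emph{teardrop}, half of a figure-eight, and it has energy $e_*$.

\section{The barrier and a curve below it}\label{sec:barrier}

To compare half curves of different lengths, rescale: for $(h,\theta)$ put $\vartheta(\sigma)=\theta(h\sigma)$, $\sigma\in[0,1]$. Energy and displacement become
\[
\mathcal J(h,\vartheta)=\frac1h\int_0^1\vartheta'^2\,d\sigma+\lambda h,\qquad\mathcal G(h,\vartheta)=h\int_0^1\cos\vartheta\,d\sigma ,
\]
which are $C^1$ functionals on $(0,\infty)\times H^1(0,1)$. We give $\mathcal H_a$ the topology of this space. Both minimization problems below rest on the same two facts.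

\begin{lemma}\label{lem:direct}
Let $a>0$.
\begin{enumerate}
\item[(a)] A sequence in $\mathcal H_a$ with bounded energy has a subsequence with $h_i\to h$ and $\vartheta_i\to\vartheta$ weakly in $H^1(0,1)$ and uniformly. The limit lies in $\mathcal H_a$, and its energy is at most $\liminf E(h_i,\theta_i)$.
\item[(b)] Let $(h,\theta)$ be a local minimizer of $E$ either in $\mathcal H_a$ or in $\{\theta(0)=-\pi\}\subset\mathcal H_a$. Then $\theta$ is smooth and solves \eqref{eq:pend} for some $\mu\in\mathbf R$. In the first case $\theta_s(0)=0$.
\end{enumerate}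
\end{lemma}

\begin{proof}
(a) If $E\le C$, then $a\le h\le C/\lambda$, $\int\vartheta'^2\le Ch$ and $\vartheta(1)=-\pi$, so $\vartheta_i$ is bounded in $H^1(0,1)$, which embeds compactly in $C[0,1]$. The constraints pass to uniform limits, and $\int\vartheta'^2$ is weakly lower semicontinuous.

(b) The Lagrange multiplier rule states that at a local minimizer of $\mathcal J$ on $\{\mathcal G=a\}$ with $d\mathcal G\ne0$ there is $\mu$ with $d\mathcal J=\mu\,d\mathcal G$. It applies because $\partial_h\mathcal G=a/h\neq0$. Varying $\vartheta$ gives
\begin{equation}\label{eq:weak}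
\frac2h\int_0^1\vartheta'\eta'\,d\sigma=-\mu h\int_0^1\sin\vartheta\;\eta\,d\sigma
\end{equation}
for all $\eta\in H^1(0,1)$ with $\eta(1)=0$ in the first case, and for all $\eta\in H^1_0(0,1)$ in the second. So $2\vartheta''=\mu h^2\sin\vartheta$ in the weak sense. The right side is continuous, so $\vartheta\in C^2[0,1]$, then $\vartheta$ is smooth by iteration, and $2\theta_{ss}=\mu\sin\theta$. In the first case, integrating \eqref{eq:weak} by parts leaves $\vartheta'(0)\eta(0)=0$, so $\theta_s(0)=0$. The pendulum equation makes $\theta_s^2+\mu\cos\theta$ a constant $c$, and the free length determines $c$: varying $h$ gives $-h^{-2}\int\vartheta'^2+\lambda=\mu\int\cos\vartheta$, and multiplication by $h$ gives $\int_0^h(\theta_s^2+\mu\cos\theta)\,ds=\lambda h$. Hence $c=\lambda$.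
\end{proof}

\begin{proposition}[Barrier]\label{prop:barrier}
For every $a>0$ the infimum $M(a)$ in \eqref{eq:M} is attained, and $M(a)>\lambda a+e_*$.
\end{proposition}

\begin{proof}
The admissible set is nonempty: let $\theta$ rise linearly from $-\pi$ to $0$, stay at $0$ for length $a$, and return linearly; the two linear parts have $\int\cos\theta=0$. By Lemma~\ref{lem:direct}(a) a minimizer exists, since $\vartheta(0)=-\pi$ passes to uniform limits. By Lemma~\ref{lem:direct}(b) it solves \eqref{eq:pend}, and Lemma~\ref{lem:count}(ii) gives $M(a)-\lambda a>ne_*/2$ with $n\ge2$.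
\end{proof}

Define the threshold
\begin{equation}\label{eq:Estar}
E_*=\min\{2M(\ell/2),\ \lambda\ell+3e_*\}>\lambda\ell+2e_* ,
\end{equation}
where the inequality follows from Proposition~\ref{prop:barrier} and $e_*>0$. Below $2M(\ell/2)$ the starting angle cannot equal $-\pi$. Below $\lambda\ell+3e_*$ there is no critical curve whose half has three or more quarter swings. The strict inequality in \eqref{eq:Estar} leaves room for the small corrections in the following construction.

\begin{lemma}[Initial curve]\label{lem:initial}
For every $\delta>0$ there is a smooth symmetric regular curve $\gamma_0$ from $(0,0)$ to $(\ell,0)$, straight near its endpoints, with interior in $\{y>0\}$, and with a lift of the tangent angle such that $\theta(0)\in(0,\pi)$, $\theta(L/2)=-\pi$ and $E(\gamma_0)<\lambda\ell+2e_*+\delta$.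
\end{lemma}

\begin{proof}
\emph{Rotation.} Let $\varepsilon_*\in(0,\pi/2)$ correspond to $p_*$. The angle of the teardrop decreases strictly from $-\varepsilon_*$ to $-2\pi+\varepsilon_*$. Add $\pi-\varepsilon_*$. The rotated teardrop is still closed, has energy $e_*$, and its angle decreases strictly from $\beta=\pi-2\varepsilon_*\in(0,\pi)$ to $-\pi$. It takes the value $0$ exactly once.

\emph{Straight pieces.} The rotated teardrop has displacement $0$ instead of $\ell/2$, it returns to height $0$, and it is not straight at its ends. For small $\eta>0$ insert three segments: angle $\beta$ and length $\eta$ at the start; angle $0$ and length $\frac\ell2+\eta-\eta\cos\beta$ at the point where the angle is $0$; angle $-\pi$ and length $\eta$ at the end. This gives a nonincreasing Lipschitz function $\Theta$ on an interval $[0,h]$, with Lipschitz constant $C$ independent of $\eta$, with displacement vector $(\ell/2,\eta\sin\beta)$, and with energy $e_*+\lambda\ell/2+\lambda\eta(3-\cos\beta)\le e_*+\lambda\ell/2+4\lambda\eta$.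

\emph{Smoothing.} Extend $\Theta$ by constants to $\mathbf R$ and convolve with a smooth nonnegative kernel of integral one supported in $[-\nu,\nu]$, $0<\nu<\eta$. The result $\Theta_\nu$ is smooth and nonincreasing. It equals $\beta$ on $[0,\eta-\nu]$, equals $-\pi$ on $[h-\eta+\nu,h]$, and equals $0$ on an interval of length at least $\ell/2-2\nu$. By Young's convolution inequality $\int_0^h\Theta_\nu'^2\le\int_{\mathbf R}\Theta'^2=\int_0^h\Theta'^2$, so the energy does not increase. Since $|\Theta_\nu-\Theta|\le C\nu$, each component of the displacement changes by at most $Ch\nu$. If $Ch\nu<\ell/2-2\nu$, we restore the horizontal displacement $\ell/2$ by changing the length of the interval on which $\Theta_\nu=0$ by at most $Ch\nu$. This preserves smoothness, monotonicity and the final height, and changes the energy by at most $\lambda Ch\nu$. Choose $\eta$ with $4\lambda\eta<\delta/4$, and then $\nu$ so small that also $\lambda Ch\nu<\delta/4$ and $Ch\nu<\eta\sin\beta$. We obtain a smooth half curve in $\mathcal H_{\ell/2}$ with energy less than $e_*+\lambda\ell/2+\delta/2$ and final height $y_m>0$.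

\emph{Position.} The angle is nonincreasing from $\beta\in(0,\pi)$ to $-\pi$. While it lies in $[0,\beta]$ the height is nondecreasing, and it increases strictly on the first segment. Afterward the angle lies in $[-\pi,0]$ and the height is nonincreasing down to $y_m>0$. So $y>0$ except at the starting point.

\emph{Doubling.} Let $\gamma_0$ be the double. Its angle equals $-\pi$ near the junction, so it is smooth, and the remaining properties follow from those of the half by reflection.
\end{proof}

\section{The lower loop as a constrained minimizer}\label{sec:min}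

A flow that starts below $E_*$ on the lower loop's side stays in the set
\[
\mathcal A=\{(h,\theta)\in\mathcal H_{\ell/2}:\ \theta(0)\ge-\pi\}.
\]
Compactness along the flow will be available only for one sequence of times. To obtain convergence for all times we show that the lower loop is the unique minimizer in $\mathcal A$, so that convergence of the energy forces convergence of the curves.

\begin{proposition}\label{prop:min}
The half curve $(L^-/2,\theta^-)$ is the unique minimizer of $E$ in $\mathcal A$, and $E^-<E_*$. Every minimizing sequence in $\mathcal A$ converges to it in $(0,\infty)\times H^1(0,1)$.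
\end{proposition}

\begin{proof}
By \eqref{eq:Estar} and Lemma~\ref{lem:initial} with small $\delta$, the half of $\gamma_0$ lies in $\mathcal A$ and has energy less than $E_*/2$. So $\inf_{\mathcal A}E<E_*/2$. By Lemma~\ref{lem:direct}(a), every minimizing sequence has a subsequence converging weakly and uniformly, the limit satisfies $\vartheta(0)\ge-\pi$, and it is a minimizer.

Let $(h,\theta)$ be a minimizer. If $\theta(0)=-\pi$, then $E(h,\theta)\ge M(\ell/2)\ge E_*/2$, which is false. So $\theta(0)>-\pi$, and since $\vartheta(0)$ depends continuously on $\vartheta\in H^1(0,1)$, a neighborhood of $(h,\theta)$ in $\mathcal H_{\ell/2}$ lies in $\mathcal A$. The inequality constraint is inactive, and $(h,\theta)$ is a local minimizer in $\mathcal H_{\ell/2}$. By Lemma~\ref{lem:direct}(b) and Lemma~\ref{lem:count}(i), it consists of an odd number $n$ of quarter swings, $\theta(0)=-\varepsilon$ because $-2\pi+\varepsilon<-\pi$, and $2E(h,\theta)>\lambda\ell+ne_*$. As $2E(h,\theta)<E_*\le\lambda\ell+3e_*$, we get $n=1$. Hence $(h,\theta)=(L^-/2,\theta^-)$ and $E^-=2\inf_{\mathcal A}E<E_*$.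

Let $(h_i,\theta_i)$ be a minimizing sequence and $\vartheta^-$ the rescaled minimizer. Every subsequence has a further subsequence converging weakly to the minimizer, so $h_i\to L^-/2$ and $\vartheta_i\to\vartheta^-$ weakly in $H^1$ and uniformly. Moreover $\int\vartheta_i'^2=h_i(E(h_i,\theta_i)-\lambda h_i)$ converges to $\int(\vartheta^-)'^2$. In a Hilbert space, weak convergence together with convergence of norms implies strong convergence.
\end{proof}

\section{Limit energies of symmetric flows}\label{sec:limits}

The energy identity provides times at which the velocity is small in $L^2$. At such times \eqref{eq:flow} is an ordinary differential equation for $k$ with a small right side, and this gives compactness.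

\begin{lemma}\label{lem:limit}
Let $\gamma$ be a symmetric flow satisfying \eqref{eq:frozen}. There are $t_j\to\infty$ such that $L(t_j)\to L_\infty$ and $\theta(L(t_j)\,\cdot,t_j)\to\theta_\infty(L_\infty\,\cdot)$ in $C^2[0,1]$. The half curve $(L_\infty/2,\theta_\infty)$ lies in $\mathcal H_{\ell/2}$, solves \eqref{eq:pend} for some $\mu$, has $\partial_s\theta_\infty(0)=0$, and twice its energy is $\lim_{t\to\infty}E(\gamma(\cdot,t))$.
\end{lemma}

\begin{proof}
\emph{Bounds.} Let $E_0=E(\gamma(\cdot,0))$, and let $\|\cdot\|_2$ be the norm of $L^2(ds)$. By \eqref{eq:energy}, $\int_0^\infty\|V\|_2^2\,dt\le E_0$, so there are $t_j\to\infty$ with $\|V(t_j)\|_2\to0$. For all $t$ we have $\ell\le L\le E_0/\lambda$ and $\|k\|_2^2\le E_0$. Since $k=0$ at the ends, $k(s)^2=2\int_0^skk_s\le2\|k\|_2\|k_s\|_2$, and from $2k_{ss}=-k^3+\lambda k-V$,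
\[
\|k_s\|_2^2=-\int kk_{ss}\,ds=\frac12\int(k^4-\lambda k^2+kV)\,ds\le\frac12\|k\|_\infty^2E_0+\frac12E_0^{1/2}\|V\|_2\le E_0^{3/2}\|k_s\|_2+\frac12E_0^{1/2}\|V\|_2 .
\]
This quadratic inequality bounds $\|k_s\|_2$ along $t_j$. Then $\|k\|_\infty$ is bounded, and so is $\|k_{ss}\|_2\le\frac12(\|k\|_\infty^2+\lambda)\|k\|_2+\frac12\|V\|_2$.

\emph{The limit.} After rescaling to $[0,1]$ the curvatures are bounded in $H^2(0,1)$, which embeds compactly in $C^1[0,1]$. Along a subsequence $L(t_j)\to L_\infty\ge\ell$ and $k\to k_\infty$ in $C^1$. Since $\theta(s)=-\pi+\int_{L/2}^sk$, the angles converge in $C^2$. The limit curve $\gamma_\infty$ runs from $(0,0)$ to $(\ell,0)$, satisfies \eqref{eq:frozen}, and has $k_\infty=0$ at the ends. Its energy is $\lim_jE(\gamma(\cdot,t_j))$, which is $\lim_{t\to\infty}E(\gamma(\cdot,t))$ by monotonicity. The right side of $2k_{ss}=-k^3+\lambda k-V$ converges in $L^2$, so $2k_{ss}+k^3-\lambda k=0$ holds weakly for $k_\infty$, hence classically.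

\emph{Reduction to the pendulum.} Drop the subscript $\infty$. The vector $F=(k^2-\lambda)T+2k_sN$ is constant, because $T_s=kN$ and $N_s=-kT$ give $F_s=(2k_{ss}+k^3-\lambda k)N=0$. The boundary conditions make $F$ horizontal. Indeed $2k_s=\langle F,RT\rangle=\langle R^\top F,\gamma_s\rangle$, and both $k$ and $\gamma$ vanish at $s=0$, so $2k=\langle R^\top F,\gamma\rangle$. At the other end this reads $0=\ell\langle R^\top F,\mathbf e_1\rangle=\ell\langle F,\mathbf e_2\rangle$. Since $\ell>0$, we can write $F=-\mu\mathbf e_1$. Then $2\theta_{ss}=\langle F,N\rangle=\mu\sin\theta$ and $\theta_s^2-\lambda=\langle F,T\rangle=-\mu\cos\theta$, which is \eqref{eq:pend}.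
\end{proof}

\section{The basin of the lower loop and migration}\label{sec:proof}

We say that a flow \emph{converges to $\gamma^-$} if $L(t)\to L^-$ and $\theta(L(t)\,\cdot,t)\to\theta^-(L^-\,\cdot)$ in $H^1(0,1)$ as $t\to\infty$. Then the curves in normalized arclength, $\sigma\mapsto L\int_0^\sigma(\cos\vartheta,\sin\vartheta)$ with $\vartheta=\theta(L\,\cdot)$, converge to $\gamma^-$ in $H^2(0,1)$, since their second derivatives are $L\vartheta'(-\sin\vartheta,\cos\vartheta)$.

\begin{theorem}\label{thm:full}
Let $\lambda,\ell>0$. Let $D$ and $\xi$ be given by \eqref{eq:D} and \eqref{eq:xi}, let $e_*=8\sqrt{2\lambda}\,\mathsf E(p_*)\sqrt{2p_*^2-1}$ with $\mathsf K(p_*)=2\mathsf E(p_*)$, and let $E_*=\min\{2M(\ell/2),\lambda\ell+3e_*\}>\lambda\ell+2e_*$.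
\begin{enumerate}
\item[(i)] For any symmetric flow the midpoint tangent is $\pm\mathbf e_1$, constant in time. If it is $-\mathbf e_1$, then $\lim_{t\to\infty}E(\gamma(\cdot,t))=\lambda\ell+n\,\xi(p)$ for some odd $n\ge1$, where $D(p)=\ell/n$; and the flow cannot converge in $C^1$ to a symmetric curve with midpoint tangent $+\mathbf e_1$, such as the segment.
\item[(ii)] Every symmetric flow whose initial curve satisfies, for a suitable lift, $\theta(L/2,0)=-\pi$, $\theta(0,0)>-\pi$ and $E(\gamma(\cdot,0))<E_*$ converges to $\gamma^-$, and there is $t_1$ with $\gamma((0,1)\times[t_1,\infty))\subset\{y<0\}$. If the interior of its initial curve lies in $\{y>0\}$ and its end tangents are not horizontal, the flow is migrating.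
\item[(iii)] For every $\delta>0$ there is a symmetric migrating flow with initial energy below $\lambda\ell+2e_*+\delta$. As $t\to\infty$ it converges in $H^2$, in normalized arclength, to the one-loop elastica $\gamma^-$, which lies in the lower half-plane.
\end{enumerate}
\end{theorem}

Theorem~\ref{thm:main} is contained in part (iii).

\begin{proof}
(i) The first claim is Lemma~\ref{lem:frozen}. If the midpoint tangent is $-\mathbf e_1$, Lemma~\ref{lem:limit} and Lemma~\ref{lem:count}(i) with $a=\ell/2$ give the limit energy. If regular curves converge in $C^1$ to a regular curve, their speeds and arclength functions converge uniformly, so the parameters of the midpoints and the unit tangents there converge. The limit thus has midpoint tangent $-\mathbf e_1$.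

(ii) Let $E_0=E(\gamma(\cdot,0))<E_*$. By Lemma~\ref{lem:frozen} the half $(L(t)/2,\theta(\cdot,t))$ lies in $\mathcal H_{\ell/2}$ for all $t$, and $\gamma(\cdot,t)$ is its double.

\emph{The barrier is not crossed.} If $\theta(0,t)=-\pi$ for some $t$, then $E(\gamma(\cdot,t))\ge2M(\ell/2)\ge E_*>E_0$, contradicting \eqref{eq:energy}. By continuity $\theta(0,t)>-\pi$ for all $t$, so all halves lie in $\mathcal A$.

\emph{Limit energy.} The limit in Lemma~\ref{lem:limit} has $\theta_\infty(0)\ge-\pi$, so $\theta_\infty(0)=-\varepsilon$ in Lemma~\ref{lem:count}(i). It has an odd number $n$ of quarter swings with $\lambda\ell+ne_*<\lim E\le E_0<\lambda\ell+3e_*$, so $n=1$. Hence $\theta_\infty=\theta^-$ and $E(\gamma(\cdot,t))\downarrow E^-$.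

\emph{Convergence.} By Proposition~\ref{prop:min}, $E^-/2=\min_{\mathcal A}E$. So for every sequence $t_i\to\infty$ the halves at times $t_i$ form a minimizing sequence in $\mathcal A$ and converge to $(L^-/2,\theta^-)$. The first identity in \eqref{eq:frozen} transfers the convergence to the second halves.

\emph{Final position.} In normalized arclength the angles $\vartheta(\cdot,t)$ converge uniformly to $\vartheta^-=\theta^-(L^-\,\cdot)$, and the heights $Y(\sigma,t)=L(t)\int_0^\sigma\sin\vartheta(\varsigma,t)\,d\varsigma$ converge uniformly to the height $Y^-$ of $\gamma^-$. As $Y^-$ vanishes at the ends, we use the angle there. Since $\sin\vartheta^-(0)=-\sin\varepsilon<0$, there is $\sigma_0\in(0,\frac12)$ such that $\sin\vartheta<0$ on $[0,\sigma_0]$ for all large $t$; hence $Y<0$ on $(0,\sigma_0]$, and by symmetry on $[1-\sigma_0,1)$. On $[\sigma_0,1-\sigma_0]$ the function $Y^-$ has a negative maximum by \eqref{eq:height}, so $Y<0$ there for large $t$. This gives $t_1$.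

\emph{Initial position.} Assume that the interior of the initial curve lies in $\{y>0\}$ and that the end tangents are not horizontal. Then $y_u(0,0)>0>y_u(1,0)$. By continuity of $y_u$ on $[0,1]\times[0,\infty)$ there are $u_0\in(0,\frac12)$ and $t'>0$ with $y_u>0$ on $[0,u_0]\times[0,t']$ and $y_u<0$ on $[1-u_0,1]\times[0,t']$. Since $y=0$ at the ends, $y>0$ on $((0,u_0]\cup[1-u_0,1))\times[0,t']$. On $[u_0,1-u_0]$ the function $y(\cdot,0)$ has a positive minimum, so $y>0$ there for small $t$. This gives $t_0>0$, and $t_0<t_1$ because the two half-planes are disjoint.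

(iii) Decreasing $\delta$, we may assume $\lambda\ell+2e_*+\delta<E_*$. Let $\gamma_0$ be the curve of Lemma~\ref{lem:initial}, parametrized with constant speed, and let $\gamma$ be the flow of Theorem~\ref{thm:exist}. It is symmetric by Lemma~\ref{lem:sym}. Since $\theta(0,0)\in(0,\pi)$, the end tangents are not horizontal, and all hypotheses of (ii) hold.
\end{proof}

\begin{remark}[The hypotheses]
The condition $\theta(0,0)>-\pi$ in (ii) decides the limit. The reflection $y\mapsto-y$ changes the signs of $k$ and $V$, so it maps flows to flows; it replaces $\theta$ by $-2\pi-\theta$, which preserves the midpoint angle $-\pi$. Hence under $\theta(0,0)<-\pi$ the flow converges to $\gamma^+$ instead. With midpoint tangent $+\mathbf e_1$ the stationary segment shows that (ii) fails. The assumption $\lambda>0$ bounds the length from above and makes $e_*$ positive. The assumption $\ell>0$ bounds the length from below, excludes $\theta\equiv-\pi$ in Lemma~\ref{lem:count}, provides the multiplier in Lemma~\ref{lem:direct}, and makes the vector $F$ in Lemma~\ref{lem:limit} horizontal. The condition on the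 end tangents is used only for the initial position.
\end{remark}

\section{Uniqueness up to reparametrization}\label{sec:unique}

We prove Proposition~\ref{prop:unique}. The difficulty is that the tangential velocity of a flow is arbitrary, so the two parametrized maps do not solve a common parabolic equation. We remove this freedom by writing both flows, for a short time, as normal graphs over a fixed curve; the heights solve one scalar parabolic equation, to which an $L^2$ estimate applies.

Let $\gamma$ and $\tilde\gamma$ be the two flows. The set of times at which their constant-speed parametrizations agree is closed and contains $0$. Suppose it is not $[0,\infty)$, and let $t_*<\infty$ be maximal such that it contains $[0,t_*]$.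

\subsection*{Graph representation}
Let $\Gamma:[0,L]\to\mathbf R^2$ be the arclength parametrization of the common curve at time $t_*$, with frame $T_0,N_0$ and curvature $k_0$; then $k_0(0)=k_0(L)=0$. Extend $k_0$ smoothly to $\mathbf R$, and with it $\Gamma$. Put $\Phi(r,w)=\Gamma(r)+wN_0(r)$. The curve may intersect itself, so $\Phi$ is invertible only locally. The differential $d\Phi(r_0,0)$ is the rotation $Q$ with columns $T_0(r_0),N_0(r_0)$. By uniform continuity there is $\rho>0$ with $|d\Phi-d\Phi(r_0,0)|\le\frac12$ on the disk $B_\rho(r_0,0)$ for every $r_0\in[0,L]$. Then $z\mapsto z-Q^{-1}\Phi(z)$ is $\frac12$-Lipschitz on this disk. It follows that $\Phi$ is a diffeomorphism of $B_\rho(r_0,0)$ onto its image, and, by the contraction principle applied to $z\mapsto z-Q^{-1}(\Phi(z)-P)$, that every $P\in B_{\rho/4}(\Gamma(r_0))$ has a preimage in $B_{\rho/2}(r_0,0)$.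

Write $\gamma(u,t_*)=\Gamma(\chi(u))$ with $\chi$ smooth, $\chi'>0$, $\chi(0)=0$, $\chi(1)=L$. For $t\in I=[t_*,t_*+\delta]$ with $\delta$ small, $|\gamma(u,t)-\Gamma(\chi(u))|<\rho/4$, and we let $(r,w)(u,t)$ be the unique point of $B_{\rho/2}(\chi(u),0)$ with $\Phi(r,w)=\gamma(u,t)$. If $|\chi(u)-\chi(u_0)|<\rho/2$, this point lies in $B_\rho(\chi(u_0),0)$ and is given by the single local inverse there, so $r$ and $w$ are smooth. At $t=t_*$ we have $r=\chi$ and $w=0$. Since the ends are fixed, $(r,w)=(0,0)$ at $u=0$ and $(r,w)=(L,0)$ at $u=1$. For smaller $\delta$ we have $r_u>0$, so $r(\cdot,t)$ is a diffeomorphism of $[0,1]$ onto $[0,L]$, and we regard $w$ as a smooth function of $(r,t)\in[0,L]\times I$. Then $w(\cdot,t_*)=0$, $w=0$ at $r=0,L$, and $\gamma(\cdot,t)$ is a reparametrization of $X(r,t)=\Phi(r,w(r,t))$. In the same way $\tilde\gamma$ yields $\tilde w$. Shrink $\delta$ so that $|k_0w|,|k_0\tilde w|\le\frac12$.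

\subsection*{The equation for the height}
From $T_0'=k_0N_0$ and $N_0'=-k_0T_0$,
\[
X_r=(1-k_0w)T_0+w_rN_0,\qquad X_{rr}=-(k_0'w+2k_0w_r)T_0+\big(k_0(1-k_0w)+w_{rr}\big)N_0 .
\]
With $A=|X_r|$, so that $A^2=(1-k_0w)^2+w_r^2$, the curvature is given by
\[
A^3k=\det(X_r,X_{rr})=(1-k_0w)\big(k_0(1-k_0w)+w_{rr}\big)+w_r\,(2k_0w_r+k_0'w).
\]
At the ends $k_0=w=0$, so $A^3k=w_{rr}$ and the condition $k=0$ means $w_{rr}=0$. The normal velocity does not depend on the parametrization. Since $X_t=w_tN_0$, the unit normal of $X$ is $RX_r/A$, and $\langle N_0,RX_r\rangle=\langle T_0,X_r\rangle=1-k_0w$, we get $V=(1-k_0w)A^{-1}w_t$. Finally $k_{ss}=A^{-1}\partial_r(A^{-1}\partial_rk)$ equals $(1-k_0w)A^{-5}w_{rrrr}$ plus a smooth function of $r,w,w_r,w_{rr},w_{rrr}$. So \eqref{eq:flow} and \eqref{eq:nbc} become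
\[
w_t=-2A^{-4}w_{rrrr}+G(r,w,w_r,w_{rr},w_{rrr}),\qquad w=w_{rr}=0\ \text{ at }r=0,L ,
\]
where $A^{-4}$ and $G$ are smooth functions of their arguments on $\{|k_0(r)w|<1\}$. The same holds for $\tilde w$.

\subsection*{The difference}
Let $z=w-\tilde w$, and let $\tilde A$ and $G[\tilde w]$ denote the quantities for $\tilde w$. Then
\[
z_t=-2A^{-4}z_{rrrr}-2(A^{-4}-\tilde A^{-4})\,\tilde w_{rrrr}+G[w]-G[\tilde w].
\]
For fixed $r$ the set $\{|k_0(r)w|<1\}$ is convex, so each difference is the integral of a derivative along the segment between the two arguments. This gives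
\[
z_t=-b\,z_{rrrr}+\sum_{i=0}^3b_i\,\partial_r^iz
\]
with $b=2A^{-4}$ and $b_0,\dots,b_3$ smooth on the compact set $[0,L]\times I$, and $b\ge\underline b>0$ for a constant $\underline b$. Multiply by $z$ and integrate over $[0,L]$. Since $z=z_{rr}=0$ at the ends, all boundary terms vanish in
\[
\int bz\,z_{rrrr}=\int(bz)_{rr}z_{rr},\qquad\int b_3z\,z_{rrr}=-\int(b_3z)_rz_{rr},\qquad\int z_r^2=-\int zz_{rr} .
\]
Expanding $(bz)_{rr}=bz_{rr}+2b_rz_r+b_{rr}z$ and writing $\|\cdot\|$ for the norm of $L^2(0,L)$,
\[
\frac12\frac d{dt}\|z\|^2\le-\underline b\,\|z_{rr}\|^2+C\big(\|z_r\|\|z_{rr}\|+\|z\|\|z_{rr}\|+\|z\|\|z_r\|+\|z\|^2\big).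
\]
The third identity gives $\|z_r\|\le\|z\|^{1/2}\|z_{rr}\|^{1/2}$, so each term in parentheses is at most $\|z\|^{2-\kappa}\|z_{rr}\|^{\kappa}$ with $\kappa\in\{\frac32,1,\frac12,0\}$. By Young's inequality their sum, times $C$, is at most $\underline b\|z_{rr}\|^2+C'\|z\|^2$. Hence $\frac d{dt}\|z\|^2\le2C'\|z\|^2$. Since $z(\cdot,t_*)=0$, Gronwall's inequality gives $z\equiv0$ on $I$. So the two flows agree up to reparametrization on $[0,t_*+\delta]$, contradicting the maximality of $t_*$. This proves Proposition~\ref{prop:unique}. \qed

\begin{thebibliography}{9}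

\bibitem{DP}
A. Dall'Acqua, P. Pozzi,
\emph{A Willmore--Helfrich $L^2$-flow of curves with natural boundary conditions},
Comm. Anal. Geom. 22 (2014).

\bibitem{MPP}
C. Mantegazza, A. Pluda, M. Pozzetta,
Milan J. Math. 89 (2021).

\bibitem{problem}
\emph{Migrating elastic flows},
\texttt{https://ec-convention.com/\allowbreak maifb2024/\allowbreak contents/\allowbreak PDF/\allowbreak program2024/\allowbreak Tatsuya\_Miura.pdf}

\bibitem{NO}
M. Novaga, S. Okabe,
J. Reine Angew. Math. 733 (2017).

\end{thebibliography}
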